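# End extensions of models of $B\Sigma_2$ and a tree without cofinal branches

Given a model $M$ of arithmetic, we want a larger model $K$ in which all new elements lie above all old ones and in which no $\Sigma_1$ statement about old elements changes its truth value. When is this possible?

We work in the language $L_A=\{0,1,+,\cdot,<\}$ over the base theory $PA^-$. The class $\Delta_0$ consists of the bounded formulas, and $\Sigma_n,\Pi_n$ are the classes of the arithmetical hierarchy. $I\Sigma_n$ is $PA^-$ plus induction for $\Sigma_n$ formulas, and $I\Delta_0$ is $PA^-$ plus induction for $\Delta_0$ formulas. $B\Sigma_n$ is $I\Delta_0$ plus collection for $\Sigma_n$ formulas, that is, all instances of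
$$\forall x<a\,\exists y\,\varphi(x,y,\vec z)\rightarrow\exists b\,\forall x<a\,\exists y<b\,\varphi(x,y,\vec z),\qquad\varphi\in\Sigma_n .$$
For models $M\subseteq K$ of $PA^-$, $K$ is an **end extension** of $M$, written $M\subseteq_e K$, if $M$ is a substructure of $K$ and $k<m\in M$ implies $k\in M$. It is proper if $K\ne M$. $K$ is a **$\Sigma_n$-elementary** extension of $M$ if every $\Sigma_n$ formula with parameters in $M$ has the same truth value in $M$ and in $K$.

The following facts (Paris–Kirby; Clote) frame the problem. For all $n$, $I\Sigma_{n+1}\Rightarrow B\Sigma_{n+1}\Rightarrow I\Sigma_n$, and the converses fail. For $n\ge2$ a countable structure $M$ satisfies $B\Sigma_n$ if and only if it has a proper $\Sigma_n$-elementary end extension $K\models I\Delta_0$. For $n\ge2$ every model of $I\Sigma_n$, of any cardinality, has a proper $\Sigma_n$-elementary end extension satisfying $I\Delta_0$. Between these facts lies the question of these notes: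

*Does every model of $B\Sigma_2$, of arbitrary cardinality, have a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$?*

The simplest model is $M=\mathbb N$. Any proper elementary extension $K$ of $\mathbb N$ is an end extension, because below a standard number there are only standard numbers. So the answer for $\mathbb N$ is yes. The feature of $\mathbb N$ that makes things easy turns out to be that it has a cofinal sequence of length $\omega$.

## 1. Models of countable cofinality extend

### 1.1. Coding, satisfaction, amenable sets

We use these textbook facts (Hájek–Pudlák, *Metamathematics of First-Order Arithmetic*; Kaye, *Models of Peano Arithmetic*).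

* **(T1)** The Cantor pairing $\langle x,y\rangle$, its projections $(x)_0,(x)_1$, the $i$-th entry $s[i]\le s$ of a sequence code $s$ (value $0$ if there is none), the graph of $2^x$, and Ackermann membership $x\in g$ ("the binary digit of $g$ at place $x$ is $1$") are $\Delta_0$. For example $5=2^0+2^2$ codes $\{0,2\}$. A sequence of standard length with entries at most $b$ has a code below a value, at $b$, of a term in $+,\cdot,2^x$.
* **(T2)** In $I\Delta_0+\exp$ every $\Delta_0$-definable (with parameters) subset of $[0,u)$ has a unique code $g<2^u$. In $I\Sigma_1$ the same holds for $\Delta_1$-definable and for $\Sigma_1$-definable sets. For a number $h$, $h\cap u$ denotes the code of $\{x<u:x\in h\}$.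
* **(T3)** $I\Sigma_n$ proves the least number principle for $\Sigma_n$ and for $\Pi_n$ formulas. Over $B\Sigma_n$ the classes $\Sigma_n$ and $\Pi_n$ are closed, up to equivalence, under bounded quantification. $I\Sigma_1$ proves that $2^x$ is total.
* **(T4)** There is a predicate $\mathrm{Sat}(k,y)=\exists w\,\beta(k,y,w)$ with $\beta\in\Delta_0$, which is $\Delta_1$ in $I\Sigma_1$, such that for every $\Delta_0$ formula $\delta(y)$ there is $k\in\omega$ with $I\Sigma_1\vdash\delta(y)\leftrightarrow\mathrm{Sat}(k,y)$.
* **(T5)** If $M\subseteq_eK$, then $\Delta_0$ formulas with parameters in $M$ are absolute between $M$ and $K$, because their quantifiers range only over elements of $M$.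

Recall that a model of $B\Sigma_2$ satisfies $I\Sigma_1$, so all of this is available in it.

**Definition.** Let $M\models I\Delta_0+\exp$. A set $G\subseteq M$ is **amenable** if for each $u\in M$ the set $G\cap[0,u)$ has a code in $M$; the code is written $G\cap u$.

In $\mathbb N$ every set is amenable. In a nonstandard $M$ the set $\omega$ of standard numbers is not amenable: for nonstandard $u$ the set $\omega\cap[0,u)=\omega$ has no greatest element, but every nonempty coded set has one.

One property of amenable sets is used all the time. Let $\varphi$ be a $\Delta_0$ formula of $L_A\cup\{X\}$, with parameters at most $b$. Its bounded variables stay below the values of certain $L_A$-terms at $b$, so every term to which $X$ is applied takes values below some $B\in M$ that depends only on $\varphi$ and $b$, not on $X$. We say that $\varphi$ **queries $X$ only below $B$**. So for amenable $G$ the truth value of $\varphi$ in $(M,G)$ is that of the $\Delta_0$ formula obtained by replacing $X(\cdot)$ by $\cdot\in h$, with $h=G\cap B\in M$.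

### 1.2. Strings of answers to $\Delta_0$ questions

Let $M\models B\Sigma_2$. For $e=\langle k,c\rangle\in M$ put $C_e=\{x:\mathrm{Sat}(k,\langle c,x\rangle)\}$. If, for instance, $k$ is an index from (T4) of the formula "$(y)_0$ divides $(y)_1$", then $C_{\langle k,2\rangle}$ is the set of even numbers. A *string* of length $n\in M$ is a pair $p=\langle n,g\rangle$ with $g<2^n$, and $p(j)=1$ means $j\in g$. Strings are thus elements of $M$, and their lengths may be nonstandard. Put
$$X_p=\{x:\forall e<n\,(x\in C_e\leftrightarrow p(e)=1)\}.$$
So $X_p$ is the set of all $x$ that answer the first $n$ questions as $p$ prescribes. The sets $X_p$ are uniformly $\Delta_1$, and "$X_p\subseteq[0,t]$" is $\Pi_1$. For amenable $P\subseteq M$ let $P_n=\langle n,P\cap n\rangle$. Call an amenable $P$ **large** if $X_{P_n}$ is unbounded in $M$ for all $n\in M$.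

**Lemma 1.** Let $M\models B\Sigma_2$, let $p$ be a string of length $n$ with $X_p$ unbounded, and let $n'\ge n$. Then some string $q$ of length $n'$ extending $p$ has $X_q$ unbounded.

*Proof.* Otherwise for every $q$ of length $n'$ extending $p$ there is $t$ with $X_q\subseteq[0,t]$, a $\Pi_1$ condition. All these $q$ lie below one bound, so $B\Sigma_2$ gives one $t$ with $X_q\subseteq[0,t]$ for all of them. Pick $x\in X_p$ with $x>t$. The set $\{e<n':x\in C_e\}$ is $\Delta_1$, so it is coded, and it gives a string $q$ of length $n'$ with $x\in X_q$. As $x\in X_p$, $q$ extends $p$. So $x\le t$, a contradiction. ∎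

**Lemma 2.** Let $M\models B\Sigma_2$ and let $P\subseteq M$ be amenable and large. Then $M$ has a proper $\Sigma_1$-elementary end extension $K\models I\Delta_0$.

*Proof.* We build $K$ as an ultrapower by slowly growing definable functions; $P$ supplies the ultrafilter.

**Step 1: the ultrafilter.** Let $\mathfrak B$ be the Boolean algebra of subsets of $M$ defined by standard $\Delta_0$ formulas with parameters. By (T4) each member is some $C_e$. Let $\mathcal U=\{C_e\in\mathfrak B:e\in P\}$. If $n$ exceeds finitely many given indices and $x\in X_{P_n}$, then $e\in P\Leftrightarrow x\in C_e$ for each of them. Such an $x$ exists because $P$ is large. This gives everything. If $C_e=C_{e'}$, then $e\in P\Leftrightarrow e'\in P$, so membership in $\mathcal U$ does not depend on the index. If $C_e,C_{e'}\in\mathcal U$ and $C_{e''}=C_e\cap C_{e'}$, then $x\in C_{e''}$, so $e''\in P$. If $C_e\in\mathcal U$ and $C_e\subseteq C_{e'}\in\mathfrak B$, then $e'\in P$. Of two complementary sets exactly one contains $x$, so exactly one is in $\mathcal U$. Finally $C_e\in\mathcal U$ contains $X_{P_n}$ for $n>e$, so it is unbounded. Thus $\mathcal U$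 is an ultrafilter on $\mathfrak B$ and contains every cobounded set in $\mathfrak B$.

**Step 2: the structure $K$.** Let $\mathcal F$ be the set of functions $f:M\to M$ with $\Delta_0$ graph (parameters allowed) and $f(x)\le x$. Identify functions that agree on a set in $\mathcal U$. Let
$$K=\{[f]:f\in\mathcal F,\ \{x:f(x)^k\le x\}\in\mathcal U\text{ for all }k\in\omega\},$$
with $[f]<[f']$ iff $\{x:f(x)<f'(x)\}\in\mathcal U$. Sums and products are pointwise, with value $0$ where the result exceeds $x$, and $0,1$ are the classes of $\min(0,x),\min(1,x)$. Since $(ff')^k\le\max(f,f')^{2k}$ and $(f+f')^k\le\max(f,f',2)^{2k}$, sums and products stay in $K$; taking $k=1$, they agree with the true pointwise values on a set in $\mathcal U$. Also, if $[f]\in K$, $f'\in\mathcal F$ and $f'\le f$ on a set in $\mathcal U$, then $[f']\in K$.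

**Step 3: truth of $\Delta_0$ formulas.** We show, for every $\Delta_0$ formula $\varphi$ of $L_A$ and $[\bar f]\in K$,
$$K\models\varphi([\bar f])\iff\{x:M\models\varphi(\bar f(x))\}\in\mathcal U.\tag{1}$$
The set on the right is in $\mathfrak B$: it is defined by $\exists\bar y\le x\,(\bar y=\bar f(x)\wedge\varphi(\bar y))$. By Step 2 and induction on terms, for each term $t$ the value $t^K([\bar f])$ is the class of a function in $\mathcal F$ equal to $t(\bar f(x))$ on a set in $\mathcal U$; in particular $t(\bar f(x))\le x$ on a set in $\mathcal U$. This gives (1) for atomic formulas. The Boolean steps hold because $\mathcal U$ is an ultrafilter. Consider $\exists y<t\,\varphi$. If $K$ satisfies it with witness $[g]$, then by induction $g(x)<t(\bar f(x))$ and $\varphi(g(x),\bar f(x))$ hold on a set in $\mathcal U$. Conversely, let the right side hold for $\exists y<t\,\varphi$. Let $g(x)$ be the least $y<t(\bar f(x))$ with $\varphi(y,\bar f(x))$ if it exists and is at most $x$, and $0$ otherwise. Its graph is $\Delta_0$. On a set in $\mathcal U$ we have $t(\bar f(x))\le x$ and a witness exists, so there $g(x)<t(\bar f(x))$ and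 $\varphi(g(x),\bar f(x))$. As $t^K([\bar f])\in K$, also $[g]\in K$, and by induction $[g]$ is a witness in $K$.

**Step 4: $K\models I\Delta_0$.** By (1), the universal closure of a $\Delta_0$ formula is true in $K$ if it is true in $M$. The axioms of $PA^-$ have this form (in $x<y\to\exists z\,(x+z=y)$ bound $z$ by $y$), and so does $I\Delta_0$, written as
$$\varphi(x,\bar z)\to\exists y\le x\,(\varphi(y,\bar z)\wedge\forall y'<y\,\neg\varphi(y',\bar z)).$$

**Step 5: $M\prec_{\Sigma_1}K$.** Embed $M$ by $m\mapsto[\min(m,x)]$; this lies in $K$ since $m^k\le x$ on a cobounded set. For large $x$ we have $\min(m,x)=m$, so by (1) the embedding preserves $\Delta_0$ formulas in both directions, and true $\Sigma_1$ statements go up. If $M\models\forall z\,\neg\delta(z,m)$ with $\delta\in\Delta_0$, then for each $[f]\in K$ the set $\{x:\neg\delta(f(x),\min(m,x))\}$ contains all $x\ge m$, so $K\models\neg\delta([f],m)$. Hence $K\models\forall z\,\neg\delta(z,m)$.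

**Step 6: $K$ is an end extension.** This is where the nonstandard length of the strings is used. Let $[f]<m\in M$. Then $C_e=\{x:f(x)<m\}\in\mathcal U$ for some $e\in P$. The sets $\{x:f(x)=v\}$, $v<m$, have indices $e_v=\langle k,\langle c,v\rangle\rangle$ with fixed $k\in\omega$, $c\in M$. So there is $n\in M$ above $e$ and above all $e_v$, $v<m$. Pick $x\in X_{P_n}$. As $e\in P$, $x\in C_e$, so $v:=f(x)<m$. As $x\in C_{e_v}$, we get $e_v\in P$. So $f=v$ on a set in $\mathcal U$, that is, $[f]=v\in M$.

**Step 7: $K$ is proper.** Let $\ell(x)=\max\{y:2^y\le x\}$ and $\ell(0)=0$. Then $\ell\in\mathcal F$. For each $k\in\omega$, $\ell(x)^k\le2^{\ell(x)}\le x$ for all large $x$, so $[\ell]\in K$. For $m\in M$, $\ell(x)>m$ for all $x\ge2^{m+1}$. So $[\ell]$ lies above $M$. ∎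

**Proposition 3.** Every $M\models B\Sigma_2$ of countable cofinality (any cardinality) has a large amenable set, hence a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$.

*Proof.* Let $(a_n)_{n\in\omega}$ be increasing and cofinal in $M$. Start with the empty string, $X_\emptyset=M$. By Lemma 1 choose strings $p_0\subset p_1\subset\cdots$, $p_n$ of length $a_n$, with $X_{p_n}$ unbounded. Their union determines a set $P$. It is amenable, as $P\cap u$ can be read off $p_n$ once $a_n\ge u$. It is large, as $X_{P_m}\supseteq X_{p_n}$ once $a_n\ge m$. Apply Lemma 2. ∎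

### 1.3. What changes when the cofinality is uncountable

Two continuations suggest themselves.

*A longer recursion.* Let $(a_\alpha)_{\alpha<\omega_1}$ be increasing and cofinal. Lemma 1 handles successor steps. At a countable limit $\lambda$ the strings $p_\alpha$, $\alpha<\lambda$, define a function on the cut $\{x:x<a_\alpha\text{ for some }\alpha<\lambda\}$. To go on we need one *element* $q$ of $M$ that restricts to all $p_\alpha$ and has $X_q$ unbounded. The choices below the cut were arbitrary, and nothing in the hypothesis supplies $q$.

*A definable choice.* If the choices are canonical, coherence is automatic. Order the strings of length $n$ lexicographically and let $l_n$ be the first with $X_{l_n}$ unbounded. Suppose that $l_n$ exists for every $n$. For $n<n'$ the set $X_{l_{n'}\upharpoonright n}\supseteq X_{l_{n'}}$ is unbounded, so $l_{n'}\upharpoonright n$ is not before $l_n$. By Lemma 1, $l_n$ has an extension $q$ of length $n'$ with $X_q$ unbounded, and $l_{n'}$ is not after $q$, so $l_{n'}\upharpoonright n$ is not after $l_n$. Hence $l_{n'}$ extends $l_n$, and the union is a large amenable set, whatever the cofinality.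 But "$X_p$ is unbounded" is a $\Pi_2$ condition, and a first such $p$ is an instance of the least number principle for $\Pi_2$. With $I\Sigma_2$ we have it. With only $B\Sigma_2$ we do not, and the argument stops exactly there.

Can it be repaired? No:

> **Theorem A.** There is $M\models B\Sigma_2$, $|M|=\aleph_1$, with no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$.

This is proved in ZFC, in Sections 2–6.

## 2. Separating a pair of $\Sigma_2$ sets by an amenable set

We need an obstruction to end extensions that can be seen inside $M$.

### 2.1. Comparing witnesses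

Put $\theta(x,w):\equiv\exists z,w'\le w\;\beta((x)_0,\langle z,(x)_1\rangle,w')$, a $\Delta_0$ formula. By (T4), for every $\Delta_0$ formula $\delta(z,v)$ there is $k\in\omega$ with
$$I\Sigma_1\vdash\exists z\,\delta(z,v)\leftrightarrow\exists w\,\theta(\langle k,v\rangle,w),\qquad I\Sigma_1\vdash\theta(\langle k,v\rangle,w)\to\exists z\le w\,\delta(z,v).\tag{2}$$
Let
$$\sigma(e,x,t):\equiv\forall w\,\neg\theta(\langle(e)_0,\langle(e)_1,\langle x,t\rangle\rangle\rangle,w),\qquad S(e,x):\equiv\exists t\,\sigma(e,x,t).$$
So $\sigma$ is $\Pi_1$. A $\Sigma_2$ formula $\chi(x,c)$ can be written $\exists t\,\neg\exists z\,\delta(z,\langle c,\langle x,t\rangle\rangle)$ with $\delta\in\Delta_0$ (pairing variables if necessary), so by (2) there is $k\in\omega$ with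
$$I\Sigma_1\vdash\chi(x,c)\leftrightarrow S(\langle k,c\rangle,x).\tag{3}$$
For $x=\langle e_0,e_1\rangle$ let
$$W_0(x):\exists t[\sigma(e_1,x,t)\wedge\forall t'\le t\,\neg\sigma(e_0,x,t')],\qquad W_1(x):\exists t[\sigma(e_0,x,t)\wedge\forall t'<t\,\neg\sigma(e_1,x,t')].\tag{4}$$
$W_0(x)$ says that $S(e_1,x)$ gets a witness before $S(e_0,x)$ does; $W_1(x)$ says that $S(e_0,x)$ gets a witness no later than $S(e_1,x)$.

**Definition.** $G\subseteq M$ **separates** if $W_0^M\subseteq G$ and $G\cap W_1^M=\emptyset$.

**Lemma 4.** Let $\sigma(e,x,t)$ be any formula, let $S$ be $\exists t\,\sigma$, and define $W_0,W_1$ by (4). In every model $M$ of $I\Delta_0$: $W_0^M\cap W_1^M=\emptyset$, and there are no $e_0,e_1\in M$ and separating $G$ with $G=\{x:S(e_0,x)\}$ and $M\setminus G=\{x:S(e_1,x)\}$. In particular, for the $\sigma$ of this section and $M\models I\Sigma_1$, no $G$ that is $\Delta_2$-definable with parameters separates.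

*Proof.* Let $t_0,t_1$ witness $W_0(x),W_1(x)$. From $\sigma(e_0,x,t_1)$ and $W_0$ we get $t_1>t_0$. Then $W_1$ gives $\neg\sigma(e_1,x,t_0)$, contradicting the choice of $t_0$. Now let $G,e_0,e_1$ be as excluded and put $x=\langle e_0,e_1\rangle$. If $x\in G$, then $S(e_0,x)$ and $\neg S(e_1,x)$, so $x\in W_1$ and $x\notin G$. If $x\notin G$, then $S(e_1,x)$ and $\neg S(e_0,x)$, so $x\in W_0\subseteq G$. Both are contradictory. The last sentence follows by (3). ∎

Where do amenable separating sets come from? The set $W_0$ itself separates. It is $\Sigma_2$, and in models of $I\Sigma_2$ bounded parts of $\Sigma_2$ sets are coded, so there $W_0$ is amenable. Over $B\Sigma_2$ we can code bounded parts of $\Delta_2$ sets $A$: collection bounds, for $x<u$, the witnesses for $x\in A$ or $x\notin A$ by some $b$; then $A\cap[0,u)$ is given by $\exists y<b\,\pi(x,y)$ with $\pi\in\Pi_1$, which is $\Pi_1$ by (T3), and so it is coded by (T2). But by Lemma 4 no $\Delta_2$ set separates. So amenable separating sets are problematic exactly in models of $B\Sigma_2$.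

### 2.2. An end extension yields a separating set

**Lemma 5.** Let $M\models I\Delta_0+\exp$, $M\subseteq_eK\models PA^-$, and let $\gamma(x)$ be a formula with parameters in $K$. Assume that for all $u,P\in M$ the model $K$ satisfies induction on $v\le u$ for $\exists g<P\,\forall x<u\,(x\in g\leftrightarrow x<v\wedge\gamma(x))$. Then $G=\{x\in M:K\models\gamma(x)\}$ is amenable.

*Proof.* Let $u\in M$ and $P=2^u\in M$. The $\Delta_0$ statement
$$\forall g<P\,\forall v<u\,\exists g'<P\,\forall x<u\,(x\in g'\leftrightarrow x\in g\vee x=v)$$
holds in $M$, hence in $K$ by (T5). For $v=0$ the formula in the lemma holds with $g=0$. If $v<u$ and $g$ works for $v$, then $g$ works for $v+1$ if $\neg\gamma(v)$, and the $g'$ of the displayed statement works if $\gamma(v)$. So there is $g$ for $v=u$. As $g<P\in M$, $g\in M$, and $g$ codes $G\cap[0,u)$. ∎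

**Lemma 6.** Let $M\models I\Sigma_1$ have a proper $\Sigma_1$-elementary end extension $K\models I\Delta_0$. Then some amenable $G\subseteq M$ separates.

*Proof.* A new element $e$ lets $K$ survey all of $M$ with bounded quantifiers. Fix $e\in K\setminus M$; it lies above $M$. Let $\sigma_e$ be $\sigma$ with $\forall w$ replaced by $\forall w<e$, a $\Delta_0$ formula. For $c,x,t\in M$,
$$M\models\sigma(c,x,t)\iff K\models\sigma_e(c,x,t).\tag{5}$$
From left to right, $\sigma$ is $\Pi_1$ and transfers to $K$. From right to left, if $\sigma$ fails in $M$, there is a counterexample $w\in M$, it is a counterexample in $K$, and $w<e$. Let $G=\{x\in M:K\models\gamma(x)\}$ with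
$$\gamma(x):\equiv\exists t<e\,[\sigma_e((x)_1,x,t)\wedge\forall t'\le t\,\neg\sigma_e((x)_0,x,t')].$$
If $x\in W_0^M$, its witness $t\in M$ satisfies $t<e$, all $t'\le t$ are in $M$, and (5) gives $\gamma(x)$. Let $x\in W_1^M$ with witness $t\in M$, and suppose that $\hat t$ witnesses $\gamma(x)$. By (5), $\sigma_e((x)_0,x,t)$ holds, so $\hat t<t$. Hence $\hat t\in M$, and $W_1$ gives $M\models\neg\sigma((x)_1,x,\hat t)$, so $\neg\sigma_e((x)_1,x,\hat t)$, a contradiction. So $G$ separates. As $\gamma$ is $\Delta_0$ and $K\models I\Delta_0$, Lemma 5 shows that $G$ is amenable. ∎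

### 2.3. The obstruction is the only one

> **Theorem B.** For $M\models B\Sigma_2$ the following are equivalent:
> (i) $M$ has a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$;
> (ii) some amenable $G\subseteq M$ separates $W_0^M,W_1^M$;
> (iii) there is an amenable $P\subseteq M$ with $X_{P_n}$ unbounded in $M$ for all $n\in M$.
>
> All three hold if $M$ has countable cofinality (any cardinality). They can fail for $|M|=\mathrm{cf}(M)=\aleph_1$.

*Proof, except for the last sentence.* (i)⇒(ii) is Lemma 6, (iii)⇒(i) is Lemma 2, and the case of countable cofinality is Proposition 3. It remains to prove (ii)⇒(iii).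

**Step 1: translate "which child is bounded first" into the separation problem.** For $i=0,1$ let
$$V_i=\{p:\exists t\,(X_{p^\frown i}\subseteq[0,t]\wedge X_{p^\frown(1-i)}\not\subseteq[0,t])\}.$$
These are $\Sigma_2$. They are disjoint: if $t$ witnesses $p\in V_0$ and $t'$ witnesses $p\in V_1$, then $X_{p^\frown1}$ has an element above $t$ and none above $t'$, so $t<t'$; in the same way $X_{p^\frown0}$ gives $t'<t$. By (3) choose $k_i\in\omega$ with $p\in V_i\leftrightarrow S(\langle k_i,p\rangle,x)$ for all $x$, and put $r(p)=\langle\langle k_1,p\rangle,\langle k_0,p\rangle\rangle$. If $p\in V_0$, then $p\notin V_1$; so with $x=r(p)=\langle e_0,e_1\rangle$ we have $S(e_1,x)$ and $\neg S(e_0,x)$, hence $r(p)\in W_0$. If $p\in V_1$, then $S(e_0,x)$ and $\neg S(e_1,x)$, hence $r(p)\in W_1$. So for the amenable separating $G$ of (ii), $H=\{p:r(p)\in G\}$ satisfies $V_0\subseteq H$ and $V_1\cap H=\emptyset$. $H$ is amenable, because $H\cap[0,u)$ is $\Delta_0$-definable from $G\cap B$ for a suitable $B$.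

**Step 2: let $H$ steer.** Fix $n$, let $u$ bound all strings of length less than $n$, and let $h=H\cap u$. By $\Delta_0$ induction on $j\le n$, using the parameters $2^n$ and $h$, there is $g<2^j$ with $\forall i<j\,(i\in g\leftrightarrow\langle i,g\cap i\rangle\in h)$: pass from $j$ to $j+1$ by adding $j$ to $g$ or not. The same induction shows that $g$ is unique. For $j=n$ this is a unique string $P_n$ of length $n$ with $P_n(j)=1\Leftrightarrow P_n\upharpoonright j\in H$ for all $j<n$. By uniqueness the $P_n$ cohere, so they define an amenable $P$.

**Step 3: $P$ is large.** Suppose $X_{P_n}\subseteq[0,t]$. As $M\models I\Sigma_1$, there is a least $j\le n$ with $X_{P_j}\subseteq[0,t]$, a $\Pi_1$ condition; $j>0$ because $X_\emptyset=M$. Let $p=P_{j-1}$. Then $X_p=X_{p^\frown0}\cup X_{p^\frown1}\not\subseteq[0,t]$, so the sibling of $P_j$ has a set not contained in $[0,t]$. If $P_j=p^\frown0$, then $t$ witnesses $p\in V_0\subseteq H$, so $P_j=p^\frown1$. If $P_j=p^\frown1$, then $p\in V_1$, so $p\notin H$ and $P_j=p^\frown0$. Both are contradictory. ∎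

For Theorem A we must therefore find $M\models B\Sigma_2$ of cardinality $\aleph_1$ in which no amenable set separates. By Proposition 3, every countable model of $B\Sigma_2$ does have amenable separating sets. So $M$ must be a limit of countable models each of which has them, and as the model grows all of them must be destroyed.

## 3. A model with no definable separating set

To destroy a separating set when the model is extended we need that it is not definable. We now find a complete theory $\Theta$ whose models have no definable amenable separating sets, of any complexity. Lemma 4 excludes only $\Delta_2$ sets.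

### 3.1. The base model

Let $N$ be an $\aleph_1$-saturated model of $PA$: every set of formulas in finitely many variables with countably many parameters that is finitely satisfiable in $N$ is realized in $N$. (Such models exist.) Let $a\in N$ be nonstandard. A small example of what saturation gives: if $(b_k)_{k\in\omega}$ is any sequence of standard numbers, some $q<a$ has $q[k]=b_k$ for all $k\in\omega$, because any finitely many of these conditions are met by a standard $q$.

In $PA$ let $g(y)$ be the least $w>2^y$ with $\forall x\le y\,(\exists z\,\theta(x,z)\to\exists z<w\,\theta(x,z))$. Its graph is defined by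
$$\gamma(y,w):\quad w>2^y\wedge\forall x\le y\,\forall z\,(\theta(x,z)\to\exists z'<w\,\theta(x,z'))\wedge\bigl[w=2^y+1\vee\exists x\le y\,(\theta(x,w-1)\wedge\forall z<w-1\,\neg\theta(x,z))\bigr].$$
The bracket expresses minimality: $w$ is minimal iff $w-1$ is not above $2^y$ or some $x\le y$ has its least witness at $w-1$. The formula is logically equivalent to a $\Pi_1$ formula, since only the second conjunct has an unbounded quantifier. In $N$ let $f(0)=a$ and $f(i+1)=g(f(i))$. Then $f$ is strictly increasing. Let
$$J=\{x\in N:x<f(n)\text{ for some }n\in\omega\}.$$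
Let $\mathrm{Seq}(s,m)$ say: $s$ codes a sequence of length $m+1$, $s[0]=a$, and $\forall i<m\;\gamma(s[i],s[i+1])$. This is equivalent to a $\Pi_1$ formula. In any model with the parameter $a$, let $I=\{i:\exists s\,\mathrm{Seq}(s,i)\}$, and let $F(i)$ be the last entry of such an $s$.

**Lemma 7.** $J$ is a proper initial segment of $N$ closed under $+,\cdot,2^x$; $J\prec_{\Sigma_1}N$; $J\models B\Sigma_2$; and in $J$ we have $I=\omega$ and $F(i)=f(i)$.

*Proof.* **Closure.** $f(n+1)>2^{f(n)}$ and $f(n)\ge a$ is nonstandard, so $J$ is closed under $2^x$, $+$ and $\cdot$. It is proper because $f(a)$ lies above all $f(n)$, $n\in\omega$. By (T5), $\Delta_0$ formulas are absolute, so $J\models I\Delta_0$.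

**$\Sigma_1$-elementarity.** Only the downward direction needs proof. Let $v\in J$ and $N\models\exists z\,\delta(z,v)$ with $\delta\in\Delta_0$. By (2), $N\models\exists w\,\theta(\langle k,v\rangle,w)$. Choose $n\in\omega$ with $\langle k,v\rangle\le f(n)$. By definition of $g$ there is such $w<g(f(n))=f(n+1)$, and by (2) there is $z\le w$ with $\delta(z,v)$. So $z\in J$.

**Collection.** By pairing it suffices to treat $\pi\in\Pi_1$. Let $J\models\forall x<u\,\exists y\,\pi(x,y)$. As $\pi$ transfers from $J$ to $N$, every $d\in N\setminus J$ satisfies $N\models\forall x<u\,\exists y<d\,\pi(x,y)$. The least $d\in N$ with this property lies in $J$, since otherwise $d-1\in N\setminus J$ would be smaller. The witnesses $y<d$ are in $J$, and $\pi$ transfers back. So $J\models\forall x<u\,\exists y<d\,\pi(x,y)$.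

**$I=\omega$.** $\mathrm{Seq}$ is $\Pi_1$, so it is absolute between $J$ and $N$. For $i\in\omega$ the sequence $(f(0),\dots,f(i))$ has a code in $J$ by (T1) and closure, so $i\in I^J$. If $J\models\mathrm{Seq}(s,i)$, then $N\models\mathrm{Seq}(s,i)$, so by induction in $N$, $s[j]=f(j)$ for all $j\le i$; as $f(i)=s[i]\le s\in J$, $i$ is standard. ∎

### 3.2. A definable amenable set is locally determined

**Lemma 8.** Let $N\models PA$ be $\aleph_1$-saturated, let $J\subseteq N$ be an initial segment closed under $+,\cdot,2^x$, and let $(f(i))_{i\in\omega}$ be strictly increasing and cofinal in $J$. Let $G=\{x\in J:J\models\psi(x,c)\}$ be amenable, where $\psi$ is any $L_A$-formula and $c\in J$, and let $g_k=G\cap f(k)$. Then for each $k\in\omega$ there are a $\Delta_0$ formula $\varphi_k$ of $L_A\cup\{X\}$, a tuple $\bar\imath^{\,k}$ of standard numbers, and $m_k\in\omega$ with $m_k\ge k$ and $m_k$ at least every entry of $\bar\imath^{\,k}$, such that, writing $\varphi^h$ for $\varphi$ with $X(\cdot)$ replaced by $\cdot\in h$,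
$$\varphi_k^{h}(c,f(\bar\imath^{\,k}))\text{ holds for }h=g_{m_k},\text{ and every }h<2^{f(m_k)}\text{ satisfying it has }h\cap f(k)=g_k.\tag{6}$$

Here $f(\bar\imath)=(f(i_1),\dots,f(i_s))$ for $\bar\imath=(i_1,\dots,i_s)$. So one bounded condition pins down $G$ below $f(k)$, however complex $\psi$ is.

*Proof.* **Step 1: a back-and-forth relation.** The aim is to show that bounded information determines the full theory. For amenable $G_1,G_2\subseteq J$ and tuples $\bar r_1,\bar r_2\in J$ of equal length write $(\bar r_1,G_1)\sim(\bar r_2,G_2)$ if for all $\Delta_0$ formulas $\varphi$ of $L_A\cup\{X\}$ and all $\bar\imath\in\omega^{<\omega}$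
$$(J,G_1)\models\varphi(\bar r_1,f(\bar\imath))\iff(J,G_2)\models\varphi(\bar r_2,f(\bar\imath)).$$
*Claim.* If $(\bar r_1,G_1)\sim(\bar r_2,G_2)$ and $r\in J$, there is $r'\in J$ with $(\bar r_1r,G_1)\sim(\bar r_2r',G_2)$.

Let $r<f(k)$. For each $\varphi$ and $\bar\imath$ with $(J,G_1)\models\varphi(\bar r_1,r,f(\bar\imath))$ choose $B\in J$ such that, for all $x<f(k)$, $\varphi(\bar r_2,x,f(\bar\imath))$ queries $X$ only below $B$. Let $h=G_2\cap B\in J$ and let $\varphi^*(x)$ be $\varphi^h(\bar r_2,x,f(\bar\imath))$, a $\Delta_0$ formula with parameters in $J$. For $x<f(k)$, $N\models\varphi^*(x)$ iff $(J,G_2)\models\varphi(\bar r_2,x,f(\bar\imath))$. The set of formulas consisting of $x<f(k)$ and all $\varphi^*(x)$ is countable. It is finitely satisfiable: for finitely many $\varphi_l$ with tuples $\bar\imath_l$, the statement $\exists x<f(k)\bigwedge_l\varphi_l(\cdot,x,f(\bar\imath_l))$ is $\Delta_0$ in $L_A\cup\{X\}$ and true of $\bar r_1$ in $(J,G_1)$, witnessed by $r$, hence true of $\bar r_2$ in $(J,G_2)$. By saturation some $r'\in N$ realizes the set. As $r'<f(k)$, $r'\in J$. Since the formulas $\varphi$ considered are closed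 under negation, $(\bar r_1r,G_1)\sim(\bar r_2r',G_2)$. This proves the claim.

By symmetry the claim also holds with the two sides exchanged. Now $(\bar r_1,G_1)\sim(\bar r_2,G_2)$ implies that $\bar r_1$ in $(J,G_1)$ and $\bar r_2$ in $(J,G_2)$ satisfy the same formulas of $L_A\cup\{X\}$, by induction on formulas: atomic formulas are $\Delta_0$, Boolean steps are clear, and a witness $r$ for $\exists y$ on one side gives by the claim an $r'$ on the other side to which the induction hypothesis applies. Applying this to $\forall x\,(X(x)\leftrightarrow\psi(x,c))$ we get: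
$$\text{if }G'\text{ is amenable and }(c,G')\sim(c,G),\text{ then }G'=G.\tag{7}$$

**Step 2: compactness turns (7) into a bounded condition.** For $x\in N$ let $G_x=\{y\in J:N\models y\in x\}$. It is amenable, as $x\cap u<2^u\in J$ for $u\in J$. Let
$$\Gamma(x)=\{\varphi^x(c,f(\bar\imath)):\varphi\in\Delta_0(L_A\cup\{X\}),\ \bar\imath\in\omega^{<\omega},\ (J,G)\models\varphi(c,f(\bar\imath))\}.$$
Since $N\models\varphi^x(c,f(\bar\imath))$ iff $(J,G_x)\models\varphi(c,f(\bar\imath))$, and the $\varphi$ are closed under negation, $x$ realizes $\Gamma$ in $N$ iff $(c,G_x)\sim(c,G)$. By (7) this implies $G_x=G$. Hence for each $k\in\omega$ the countable set $\Gamma(x)\cup\{x\cap f(k)\ne g_k\}$ is not realized in $N$, so by saturation it is not finitely satisfiable. As $\Gamma$ is closed under conjunction, there are one $\varphi_k$ and one $\bar\imath^{\,k}$ with $(J,G)\models\varphi_k(c,f(\bar\imath^{\,k}))$ and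
$$N\models\forall x\,(\varphi_k^x(c,f(\bar\imath^{\,k}))\to x\cap f(k)=g_k).$$
Choose $m_k\in\omega$ with $m_k\ge k$, bounding the entries of $\bar\imath^{\,k}$, and such that $\varphi_k(c,f(\bar\imath^{\,k}))$ queries $X$ only below $f(m_k)$. Then $\varphi_k^h$ holds for $h=g_{m_k}$, because it depends only on $G$ below $f(m_k)$, and (6) follows. ∎

### 3.3. Definable separating sets would be $\Delta_2$

**Lemma 9.** In the $J$ of Lemma 7, no amenable separating $G\subseteq J$ is definable in $J$ with parameters.

*Proof.* Suppose $G=\{x:J\models\psi(x,c)\}$ is amenable and separates, with $c$ a single number coding the parameters. Lemma 8 gives $\varphi_k,\bar\imath^{\,k},m_k$.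

**Step 1: make the conditions uniform.** By (2) (with $z$ a dummy variable) choose $e_k\in\omega$ such that in $I\Sigma_1$ the formula $\exists w\,\theta(\langle e_k,\langle c,\langle s,h\rangle\rangle\rangle,w)$ is equivalent to the $\Delta_0$ statement that $\varphi_k^h(c,\cdot)$ holds for the entries of $s$ with indices $\bar\imath^{\,k}$. By saturation there is $q<a$, so $q\in J$, with $q[k]=\langle e_k,m_k\rangle$ for all $k\in\omega$.

**Step 2: define $G$.** In $J$ consider
$$\exists k,m,e,s,h\,\bigl[q[k]=\langle e,m\rangle\wedge k\le m\wedge\mathrm{Seq}(s,m)\wedge x<s[k]\wedge h<2^{s[m]}\wedge\exists w\,\theta(\langle e,\langle c,\langle s,h\rangle\rangle\rangle,w)\wedge x\in h\bigr].\tag{8}$$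
This is $\Sigma_2$, since $\mathrm{Seq}$ is $\Pi_1$ and the other conjuncts are $\Sigma_1$. Let witnesses be given. By $\mathrm{Seq}(s,m)$ and Lemma 7, $m\in I=\omega$; this is what cuts off nonstandard $k$. So $k\in\omega$, $e=e_k$, $m=m_k$, and $s[i]=f(i)$ for $i\le m$. By (6), $h\cap f(k)=g_k$. As $x<f(k)$ and $x\in h$, we get $x\in G$. Conversely, if $x\in G$, choose $k\in\omega$ with $x<f(k)$ and take $e=e_k$, $m=m_k$, $s$ the code of $(f(0),\dots,f(m_k))$, and $h=g_{m_k}$. So (8) defines $G$. With $x\notin h$ in place of $x\in h$, the same argument shows that the formula defines $J\setminus G$. So $G$ is $\Delta_2$ with parameters and separates, contradicting Lemma 4. ∎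

### 3.4. The tree of partial separations and the theory $\Theta$

In any model with parameter $a$, let $\mathcal T$ be the definable set of all $\langle i,g\rangle$ with
$$i\in I,\quad g<2^{F(i)},\quad\forall x<F(i)\,\bigl((W_0(x)\to x\in g)\wedge(W_1(x)\to x\notin g)\bigr),\tag{9}$$
ordered by $\langle i,g\rangle\le\langle k,h\rangle$ iff $i\le k$ and $h\cap F(i)=g$; $i$ is the *level* of $\langle i,g\rangle$. For illustration, if below $F(i)$ the set $W_0$ were $\{3\}$ and $W_1$ were $\{5\}$, the nodes of level $i$ would be the $g<2^{F(i)}$ with digit $1$ at place $3$ and digit $0$ at place $5$.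

When $F$ is increasing on $I$ this is a partial order, and the nodes $\le\langle k,h\rangle$ are exactly the $\langle i,h\cap F(i)\rangle$ with $i\in I$, $i\le k$. So below a node there is exactly one node of each smaller level, these nodes are linearly ordered, and distinct comparable nodes have different levels. A **cofinal branch** is a chain meeting every level $i\in I$.

Let $\Theta=\mathrm{Th}(J,a)$, with $J$ from Lemma 7. Then $\Theta$ contains, as sentences and schemes:

* $(\Theta1)$ $B\Sigma_2$.
* $(\Theta2)$ $I$ is an initial segment containing $0$ and closed under successor; $F$ is a strictly increasing function on $I$ with cofinal range.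
* $(\Theta3)$ For each formula $\psi$ (arbitrary parameters): if $\{i\in I:\psi(i)\}$ is nonempty and bounded by an element of $I$, it has a maximum.
* $(\Theta4)$ For each formula $\psi$ (arbitrary parameters): $\psi$ does not define a cofinal branch of $\mathcal T$.

The first two are in Lemma 7. $(\Theta3)$ holds because in $J$ we have $I=\omega$ and such sets are finite. This is why the levels are restricted to $I$: for arbitrary definable subsets of the model a statement like $(\Theta3)$ would amount to full induction. $(\Theta4)$ follows from Lemma 9 and:

**Lemma 10.** Let $M\models I\Delta_0+\exp$ satisfy $(\Theta2)$. If $G$ is amenable and separates, then $\{\langle i,G\cap F(i)\rangle:i\in I\}$ is a cofinal branch of $\mathcal T^M$. If $\{\langle i,g_i\rangle:i\in I\}$ is a cofinal branch, then the set of all $x$ with $x\in g_i$ for some (equivalently, all) $i\in I$ with $x<F(i)$ is amenable and separates. Both passages preserve definability with parameters.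

*Proof.* The first part is clear from (9). For the second, $g_k\cap F(i)=g_i$ for $i\le k$, which gives the equivalence of "some" and "all", since $F$ has cofinal range. Call the set $G$. If $x\in W_0$, choose $i$ with $x<F(i)$; then $x\in g_i$, so $x\in G$. If $x\in W_1$, then $x\notin g_i$, so $x\notin G$. For $u\le F(i)$ the number $g_i\cap u$ codes $G\cap[0,u)$. Definability is clear in both directions. ∎

So we need a model of $\Theta$ of cardinality $\aleph_1$ in which $\mathcal T$ has no cofinal branch, definable or not. In Sections 4 and 5, and in Proposition 13, we use about $\Theta$ only this: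

**Standing assumption.** $\Theta$ is a complete consistent theory in $L_A\cup\{a\}$ which contains $I\Delta_0+\exp$ and $(\Theta2)$–$(\Theta4)$, where $I$ and $F$ are definable and $\mathcal T$ is given by (9) for some formulas $W_0,W_1$.

## 4. Raising the tree without prolonging given chains

If a cofinal branch of a countable model is not definable, omitting types allows us to add a new level above it while the branch gets no upper bound.

Recall the omitting types theorem. Let $T$ be a consistent theory in a countable language. A set $q(v)$ of formulas is *isolated* over $T$ if some $\rho(v)$ consistent with $T$ has $T\vdash\rho\to\chi$ for all $\chi\in q$. Given countably many non-isolated sets, $T$ has a countable model in which none of them is realized.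

**Lemma 11.** Let $M\models\Theta$ be countable and let $\mathcal B$ be a countable family of nonempty chains of $\mathcal T^M$, none with an upper bound in $\mathcal T^M$. Then there are a countable $M'\succ M$ and $d\in I^{M'}$ with $d>i$ for all $i\in I^M$, such that no $B\in\mathcal B$ has an upper bound in $\mathcal T^{M'}$.

*Proof.* Let $T(d)$ be the elementary diagram of $M$ together with $d\in I$ and all $d>i$, $i\in I^M$. It is consistent by compactness, because $I^M$ has no maximum. A countable model of $T(d)$ that omits every $q_B(v)=\{v\in\mathcal T\wedge v\ge b:b\in B\}$, $B\in\mathcal B$, is as required. So it suffices that $q_B$ is not isolated over $T(d)$.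

Suppose $\rho(v,d)$, with parameters in $M$, is consistent with $T(d)$ and $T(d)\vdash\rho(v,d)\to v\in\mathcal T\wedge v\ge b$ for all $b\in B$. We translate this into statements about $M$.

(a) For every $i\in I^M$ there is, in $M$, some $d\in I$ with $d>i$ and $\exists v\,\rho(v,d)$. Otherwise $M\models\forall d\in I\,(d>i\to\neg\exists v\,\rho(v,d))$, so $T(d)\vdash\neg\exists v\,\rho(v,d)$.

(b) Every $b\in B$ lies in the definable set
$$D=\{w\in\mathcal T:\exists i\in I\,\forall d\in I\,(d>i\to\forall v\,(\rho(v,d)\to v\in\mathcal T\wedge v\ge w))\}.$$
Indeed a derivation of $\rho(v,d)\to v\in\mathcal T\wedge v\ge b$ uses finitely many axioms $d>i$; let $i$ be the largest element of $I$ used (or $0$). Then $M\models\forall d\in I\,(d>i\to\forall v\,(\rho(v,d)\to v\in\mathcal T\wedge v\ge b))$.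

$D$ is downward closed. It is a chain: for $w,w'\in D$, by (a) some $d$ beyond both bounds $i$ has a $v$ with $\rho(v,d)$; then $v\ge w$ and $v\ge w'$, so $w,w'$ are comparable. Let $L$ be the set of levels of nodes of $D$. It is definable, nonempty because $\emptyset\ne B\subseteq D$, and an initial segment of $I$ because $D$ is downward closed.

If $L$ is bounded in $I$, it has a maximum by $(\Theta3)$. The node of $D$ on that level is comparable to every node of $D$, all of which have smaller or equal level, so it is an upper bound of $D\supseteq B$, contradicting the assumption on $B$. If $L$ is unbounded in $I$, then $L=I$ and $D$ is a definable cofinal branch, contradicting $(\Theta4)$. ∎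

## 5. A branchless model of size $\aleph_1$ under $\Diamond$

We iterate Lemma 11 $\omega_1$ times. A cofinal branch of the final tree would restrict to a cofinal branch at many countable stages. If at one of these stages we have decided to leave that restriction without an upper bound forever, the branch cannot exist. There are too many branches to treat all of them, so we need a guess.

$\Diamond$ says: there are sets $S_\alpha\subseteq\alpha$ $(\alpha<\omega_1)$ such that for each $X\subseteq\omega_1$ the set $\{\alpha:X\cap\alpha=S_\alpha\}$ is stationary, that is, it meets every closed unbounded ("club") subset of $\omega_1$. For example, each $X\subseteq\omega$ equals $S_\alpha$ for some $\alpha\ge\omega$, so $\Diamond$ implies the continuum hypothesis.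

**Lemma 12.** If $\Diamond$ holds, there are $M\models\Theta$ of cardinality $\aleph_1$ with no cofinal branch of $\mathcal T^M$, and a cofinal subset $D\subseteq I^M$ of order type $\omega_1$.

*Proof.* Let $(S_\alpha)_{\alpha<\omega_1}$ be as in $\Diamond$.

**Step 1: the construction.** We build a continuous elementary chain of countable models $A_\alpha\models\Theta$, $A_\alpha$ with universe the ordinal $\omega(1+\alpha)$, and increasing countable families $\mathcal B_\alpha$ (unions at limits) of nonempty subsets of $A_\alpha$ which are chains of $\mathcal T^{A_\alpha}$ without an upper bound in $\mathcal T^{A_\alpha}$.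

*Start.* $A_0$ is a countable model of $\Theta$ with universe $\omega$, and $\mathcal B_0=\emptyset$.

*Step $\alpha$.* If $\omega(1+\alpha)=\alpha$ and $S_\alpha$ is a cofinal branch of $\mathcal T^{A_\alpha}$, let $\mathcal B_{\alpha+1}=\mathcal B_\alpha\cup\{S_\alpha\}$; otherwise $\mathcal B_{\alpha+1}=\mathcal B_\alpha$. A cofinal branch has no upper bound in $\mathcal T^{A_\alpha}$, because $I$ has no maximum. Apply Lemma 11 to $(A_\alpha,\mathcal B_{\alpha+1})$ to get $A_{\alpha+1}$ and $d_\alpha\in I^{A_{\alpha+1}}$ above $I^{A_\alpha}$. As $d_\alpha\notin A_\alpha$ and $A_\alpha\prec A_{\alpha+1}$, also $d_\alpha+n\notin A_\alpha$ for $n\in\omega$. So $A_{\alpha+1}\setminus A_\alpha$ is countably infinite, and after renaming its elements $A_{\alpha+1}$ has universe $\omega(1+\alpha)+\omega=\omega(1+\alpha+1)$.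

*Limits $\lambda$.* Let $A_\lambda=\bigcup_{\alpha<\lambda}A_\alpha$. An upper bound in $\mathcal T^{A_\lambda}$ of a member of $\mathcal B_\alpha$, $\alpha<\lambda$, would lie in $A_\beta$ for some $\beta$ with $\alpha\le\beta<\lambda$. By elementarity it would be an upper bound in $\mathcal T^{A_\beta}$ of a member of $\mathcal B_\alpha\subseteq\mathcal B_\beta$, which does not exist.

Let $M=\bigcup_{\alpha<\omega_1}A_\alpha$, with universe $\omega_1$, and $D=\{d_\alpha:\alpha<\omega_1\}$. For $\alpha<\beta$ we have $d_\alpha\in I^{A_\beta}$, so $d_\alpha<d_\beta$. So $D$ has order type $\omega_1$, and it is cofinal in $I^M=\bigcup_\alpha I^{A_\alpha}$.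

**Step 2: no cofinal branch.** Suppose $B$ is a cofinal branch of $\mathcal T^M$, with node $b(i)$ on level $i\in I^M$. The set of $\alpha<\omega_1$ with $\omega(1+\alpha)=\alpha$ and $b(i)<\alpha$ for all $i\in I^M\cap\alpha$ is club. For such $\alpha$, $A_\alpha$ has universe $\alpha$ and $I^{A_\alpha}=I^M\cap\alpha$. For $i\in I^{A_\alpha}$ the node $b(i)\in A_\alpha$ is on level $i$ of $\mathcal T^{A_\alpha}$. So $B\cap\alpha$ is a chain of $\mathcal T^{A_\alpha}$ meeting every level, a cofinal branch. By $\Diamond$ some such $\alpha$ has $S_\alpha=B\cap\alpha$. Then $S_\alpha\in\mathcal B_{\alpha+1}$, so $S_\alpha$ has no upper bound in $\mathcal T^{A_\beta}$ for any $\beta>\alpha$, hence none in $\mathcal T^M$. But $b(d_\alpha)\in B$ is on a level above all levels of $S_\alpha\subseteq B$, so it is an upper bound of $S_\alpha$, a contradiction. ∎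

## 6. From $\Diamond$ to ZFC through $L(Q)$

With Lemma 10 and Lemma 6, Lemma 12 gives Theorem A under $\Diamond$. To remove $\Diamond$ we want to move the existence of $M$ from a forcing extension back to the universe. "$\mathcal T$ has no cofinal branch" speaks about all subsets of $M$ and does not obviously come back. But it follows from the existence of a *coloring*: a map from nodes to a countable set that takes different values on comparable distinct nodes of uncountably many chosen levels. The existence of a coloring can be expressed with the quantifier "there are uncountably many", and this logic has a completeness theorem.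

$L(Q)$ is first-order logic with the additional quantifier $Q$. A *standard model* is one where $Qx$ is interpreted as "there are uncountably many $x$". For example $Qx\,(x=x)$ is true in $(\mathbb R,<)$ and false in $(\mathbb Q,<)$, although these orders are elementarily equivalent.

**Keisler's theorem** (Ann. Math. Logic 1 (1970)). Let the language be countable. Consider the calculus consisting of first-order logic for $L(Q)$-formulas plus the axioms $\neg Qx(x=y\vee x=z)$; $\forall x(\varphi\to\psi)\to(Qx\varphi\to Qx\psi)$; $Qx\varphi(x)\leftrightarrow Qy\varphi(y)$ (with $y$ new); and $Qy\exists x\varphi\to\exists xQy\varphi\vee Qx\exists y\varphi$. It is sound for standard models, and every set of sentences consistent in it has a standard model of cardinality at most $\aleph_1$.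

**Proposition 13.** Let $\Theta$ be as in the standing assumption. Then, in ZFC, $\Theta$ has a model $M$ of cardinality $\aleph_1$ such that $\mathcal T^M$ has no cofinal branch.

*Proof.* Let $\Xi$ be the following set of $L(Q)$-sentences in the language $L_A\cup\{a,D,U,h\}$ ($D,U$ unary predicates, $h$ a unary function symbol):

* $\Theta$;
* $D\subseteq I$ and $Qx\,D(x)$;
* $\neg Qx\,U(x)$; $h$ maps the set $T'$ of nodes of $\mathcal T$ with level in $D$ into $U$; and $h(s)\ne h(t)$ whenever $s<t$ in $T'$.

**Step 1: $\Xi$ has a standard model in some forcing extension.** First force with countable partial functions $\omega_1\to2$; this gives $\Diamond$ (Kunen, *Set Theory*, Ch. VII). That $\Theta$ is complete and consistent and contains $I\Delta_0+\exp$ and $(\Theta2)$–$(\Theta4)$ is a statement about which sentences belong to $\Theta$ and about finite proofs, so it remains true. Hence Lemmas 11 and 12 apply to $\Theta$ in the extension. Take $M,D$ from Lemma 12, and let $T'$ be the set of nodes of $\mathcal T^M$ with level in $D$. Two properties of $T'$ matter.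

First, each $t\in T'$ has at most countably many predecessors in $T'$: these are determined by their levels, which are elements of $D$ below the level of $t$, and $D$ has order type $\omega_1$. Second, $T'$ has no uncountable chain. Indeed an uncountable chain would have uncountably many levels in $D$, hence levels cofinal in $I$. Its downward closure in $\mathcal T^M$ would again be a chain, since any two of its elements lie below one node, and it would meet every level. So it would be a cofinal branch.

Let $\mathbb P$ be the set of finite partial functions $p:T'\to\omega$ with $p(s)\ne p(t)$ for $s<t$ in $\mathrm{dom}\,p$, ordered by reverse inclusion.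

**Step 2: $\mathbb P$ is ccc, that is, it has no uncountable set of pairwise incompatible conditions.** Let $(p_\alpha)_{\alpha<\omega_1}$ be pairwise incompatible. By the $\Delta$-system lemma and thinning out we may assume that $\mathrm{dom}\,p_\alpha=r\sqcup d_\alpha$, that the $p_\alpha$ agree on $r$, and that the sets $d_\alpha=\{x^1_\alpha,\dots,x^n_\alpha\}$ are pairwise disjoint with $n$ fixed. For $\alpha\ne\beta$, $p_\alpha\cup p_\beta$ is a function but not a condition, so it takes equal values at some pair $s<t$. This pair is not contained in either domain, so one of $s,t$ is in $d_\alpha$ and the other in $d_\beta$. Hence there are $k,l$ with $x^k_\alpha,x^l_\beta$ comparable.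

Let $\mathcal V$ be an ultrafilter on $\omega_1$ containing all co-countable sets. For each $\alpha$, the finitely many sets $\{\beta:x^k_\alpha,x^l_\beta\text{ comparable}\}$ cover $\omega_1\setminus\{\alpha\}\in\mathcal V$, so one of them is in $\mathcal V$. Fix $(k,l)$ that works for all $\alpha$ in an uncountable set $Z$. Let $\alpha,\alpha'\in Z$. The set of $\beta$ with $x^l_\beta$ comparable to both $x^k_\alpha$ and $x^k_{\alpha'}$ is in $\mathcal V$, so it is uncountable. The nodes $x^l_\beta$ are distinct for distinct $\beta$, and by Step 1 only countably many of them are $\le x^k_\alpha$ or $\le x^k_{\alpha'}$. So some $x^l_\beta$ lies above both, and $x^k_\alpha,x^k_{\alpha'}$ are comparable. Hence $\{x^k_\alpha:\alpha\in Z\}$ is an uncountable chain in $T'$, a contradiction.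

**Step 3: color the tree.** Force with $\mathbb P$. As $\mathbb P$ is ccc, $\omega_1$ is preserved. The generic filter gives $h:T'\to\omega$ with $h(s)\ne h(t)$ for $s<t$. It is total by density: a condition can be extended to any further $t\in T'$ by a value not yet used. Extend $h$ by $0$ outside $T'$, and let $U=\omega\subseteq M$, the standard numbers of $M$. Then $(M,a,D,U,h)$ is a standard model of $\Xi$: $U$ is countable, and $D$ is still uncountable because $\omega_1$ is preserved.

**Step 4: return to the universe.** By soundness, $\Xi$ is consistent in Keisler's calculus in the extension. A derivation of a contradiction from $\Xi$ in $V$ is a finite object and would also be one in the extension. So $\Xi$ is consistent in $V$. By Keisler's theorem, $\Xi$ has in $V$ a standard model $(M,a,D,U,h)$ of cardinality at most $\aleph_1$, hence exactly $\aleph_1$, because $D$ is uncountable. Suppose $\mathcal T^M$ had a cofinal branch. Send $x\in D$ to the $h$-value of its node on level $x$. For $x<x'$ in $D$ the two nodes satisfy $s<t$ in $T'$, so their values differ. This is an injection of the uncountable set $D$ into the countable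 set $U$, a contradiction. ∎

*Proof of Theorem A.* By Section 3, the theory $\Theta=\mathrm{Th}(J,a)$ of Lemma 7 satisfies the standing assumption; it contains $I\Delta_0+\exp$ since it contains $B\Sigma_2$. Take $M$ from Proposition 13. By $(\Theta1)$, $M\models B\Sigma_2$. By Lemma 10, no amenable set separates in $M$. By Lemma 6, $M$ has no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$. ∎

*End of the proof of Theorem B.* In the model of Theorem A, (i) fails, hence so do (ii) and (iii). By Proposition 3 this model has uncountable cofinality. As its cardinality is $\aleph_1$, its cofinality is $\aleph_1$. ∎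

By Proposition 3, $\aleph_1$ is the least cardinality, and the least cofinality, of a counterexample.

## 7. The levels $n\ne2$

> **Theorem C.** For every $n\ge1$ there is $M\models B\Sigma_n+\exp$ of cardinality $\aleph_1$ which has no proper $\Sigma_{n-1}$-elementary end extension satisfying $I\Sigma_{\max(n-2,0)}$ (where $I\Sigma_0=I\Delta_0$). Consequently, for every $n\ge1$ some $M\models B\Sigma_n$ of cardinality $\aleph_1$ has no proper $\Sigma_n$-elementary end extension satisfying $I\Delta_0$.

*Proof that the second sentence follows from the first.* $\Sigma_n$-elementarity implies $\Sigma_{n-1}$-elementarity, which settles $n\le2$. Let $n\ge3$, let $M$ be as in the first sentence, and suppose that $K\models I\Delta_0$ is a proper $\Sigma_n$-elementary end extension of $M$. For $\varphi\in\Sigma_{n-2}$ the induction axiom can be written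
$$\forall\vec z\,\forall y\,\bigl[\neg\varphi(0)\vee\exists x\,(\varphi(x)\wedge\neg\varphi(x+1))\vee\varphi(y)\bigr],$$
where the bracket is equivalent to a $\Sigma_{n-1}$ formula; so the axiom is $\Pi_n$. It is true in $M$, because $B\Sigma_n\Rightarrow I\Sigma_{n-1}$. A failure in $K$ would be a true $\Sigma_n$ sentence in $K$, hence true in $M$. So $K\models I\Sigma_{n-2}$, contradicting the choice of $M$. ∎

For $n=2$ the first sentence is Theorem A. Fix $n\ne2$ from now on. We go through Sections 2 and 3 and change what depends on $n$.

### 7.1. Universal $\Sigma_n$ formulas and the pair $W_0,W_1$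

The equivalences (2) hold with $I\Delta_0+\exp$ in place of $I\Sigma_1$ (Hájek–Pudlák, Ch. V). For $n=1$ put
$$\sigma(e,x,t):\equiv\theta(\langle(e)_0,\langle(e)_1,x\rangle\rangle,t),$$
a $\Delta_0$ formula. For $n\ge3$ let $\sigma(e,x,t)$ be
$$\forall w_1\,\exists w_2\cdots\mathsf Q w_{n-1}\;\theta^{\pm}(\langle(e)_0,\langle(e)_1,\langle x,\langle t,\bar w\rangle\rangle\rangle\rangle,w_{n-1}),$$
where $n-1$ quantifiers alternate, $\bar w$ codes $w_1,\dots,w_{n-2}$ by iterated pairing, and $\theta^\pm$ is $\theta$ if $\mathsf Q=\exists$ and $\neg\theta$ if $\mathsf Q=\forall$. Then $\sigma=\forall w\,\tau(e,x,t,w)$ is $\Pi_{n-1}$ with $\tau\in\Sigma_{n-2}$. Let $S(e,x)$ be $\exists t\,\sigma(e,x,t)$. Every $\Sigma_n$ formula $\chi(x,c)$ is equivalent over $I\Delta_0+\exp$ to $S(\langle k,c\rangle,x)$ for some $k\in\omega$: write $\chi$ with $n$ alternating single quantifiers and apply (2) to the innermost one, directly if it is $\exists$ and to the negated matrix if it is $\forall$. Define $W_0,W_1$ from this $\sigma$ by (4). By Lemma 4, in every model of $I\Delta_0+\exp$ they are disjoint, and no $G$ that is $\Delta_n$-definable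 with parameters separates.

### 7.2. End extensions give amenable separating sets

**Lemma 14.** Let $M\models B\Sigma_n+\exp$ and let $K\models I\Sigma_{\max(n-2,0)}$ be a proper $\Sigma_{n-1}$-elementary end extension of $M$. Then some amenable $G\subseteq M$ separates.

*Proof.* Let $e\in K\setminus M$. Put $\sigma_e=\sigma$ if $n=1$ and $\sigma_e=\forall w<e\,\tau$ if $n\ge3$. For parameters in $M$, $M\models\sigma\Leftrightarrow K\models\sigma_e$. For $n=1$ this is (T5). For $n\ge3$: if $M\models\sigma$, then $K\models\sigma$ because $\sigma\in\Pi_{n-1}$, so $K\models\sigma_e$. If $M\not\models\sigma$, there is $w\in M$ with $M\models\neg\tau(w)$; as $\neg\tau\in\Pi_{n-2}$, $K\models\neg\tau(w)$, and $w<e$, so $K\not\models\sigma_e$.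

Define $\gamma$ and $G$ from $\sigma_e$ as in the proof of Lemma 6. If $x\in W_0^M$, the witness $t\in M$ is below $e$ and all $t'\le t$ are in $M$, so $\gamma(x)$ holds. If $x\in W_1^M$ with witness $t$ and $\hat t$ witnesses $\gamma(x)$, then $\sigma_e((x)_0,x,t)$ gives $\hat t<t$, so $\hat t\in M$ and $\neg\sigma_e((x)_1,x,\hat t)$, a contradiction. So $G$ separates.

For amenability we apply Lemma 5. For $n=1$, $\gamma$ is $\Delta_0$ and $K\models I\Delta_0$. For $n\ge3$, $\gamma$ and the formula in Lemma 5 are $\Delta_0(\Sigma_{n-2})$, that is, obtained from $\Sigma_{n-2}$ formulas by Boolean operations and bounded quantification, and $I\Sigma_{n-2}$ proves induction for such formulas (Hájek–Pudlák, Ch. I.2). ∎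

### 7.3. The base models

Let $N$ be an $\aleph_1$-saturated model of $PA$ and $a\in N$ nonstandard.

For $n=1$ let $g(y)=2^y+1$, and let $\gamma(y,w)$ be a $\Delta_0$ formula defining its graph. For $n\ge3$ let $\theta_n(x,z)$ be a $\Pi_{n-2}$ formula such that for each $\Pi_{n-2}$ formula $\delta(z,v)$ there is $k\in\omega$ with $PA\vdash\delta(z,v)\leftrightarrow\theta_n(\langle k,v\rangle,z)$. Let $g(y)$ be the least $w>2^y$ with $\forall x\le y\,(\exists z\,\theta_n(x,z)\to\exists z<w\,\theta_n(x,z))$. Its graph is defined by the formula displayed in Section 3.1 with $\theta_n$ in place of $\theta$. In $PA$, bounded quantifiers can be absorbed, so the implication $\theta_n(x,z)\to\exists z'<w\,\theta_n(x,z')$ is $\Delta_{n-1}$ and the second conjunct is $\Pi_{n-1}$; the third conjunct is $\Delta_{n-1}$. So the graph is $PA$-equivalent to a $\Pi_{n-1}$ formula, which we take as $\gamma(y,w)$.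

Define $f$, $J$, $\mathrm{Seq}$, $I$ and $F$ from this $g$ and $\gamma$ as in Section 3.1. $\mathrm{Seq}$ is equivalent to a $\Pi_{n-1}$ formula ($\Delta_0$ if $n=1$).

**Lemma 15.** $J$ is a proper initial segment of $N$ closed under $+,\cdot,2^x$; $J\prec_{\Sigma_{n-1}}N$; $J\models B\Sigma_n+\exp$; in $J$ we have $I=\omega$ and $F(i)=f(i)$; and no amenable separating $G\subseteq J$ is definable in $J$ with parameters.

*Proof.* **Closure** holds as in Lemma 7, since again $f(i+1)>2^{f(i)}$ and $f(a)\notin J$. So $J\models I\Delta_0+\exp$.

**Elementarity.** For $n=1$ this is (T5). For $n\ge3$ we prove $J\prec_{\Sigma_m}N$ by induction on $m\le n-1$; $m=0$ is (T5). Let $m\ge1$, $\delta\in\Pi_{m-1}\subseteq\Pi_{n-2}$, $v\in J$. If $J\models\exists z\,\delta(z,v)$, then $N\models\exists z\,\delta(z,v)$ by the induction hypothesis. If $N\models\exists z\,\delta(z,v)$, then $N\models\exists z\,\theta_n(\langle k,v\rangle,z)$ for suitable $k\in\omega$. Choose $i\in\omega$ with $\langle k,v\rangle\le f(i)$. By definition of $g$ there is such $z<f(i+1)$. So $z\in J$, $N\models\delta(z,v)$, and $J\models\delta(z,v)$ by the induction hypothesis.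

**Collection.** By pairing it suffices to treat $\pi\in\Pi_{n-1}$ ($\pi\in\Delta_0$ if $n=1$) with $J\models\forall x<u\,\exists y\,\pi$. As $\pi$ is absolute between $J$ and $N$, every $d\in N\setminus J$ satisfies $N\models\forall x<u\,\exists y<d\,\pi$. The least such $d$ is in $J$, since otherwise $d-1$ would be smaller and still outside $J$. By absoluteness $J\models\forall x<u\,\exists y<d\,\pi$.

**$I=\omega$.** $\mathrm{Seq}$ is absolute between $J$ and $N$, and in $N$ the formula $\gamma$ defines the graph of $g$. For $i\in\omega$ the sequence $(f(0),\dots,f(i))$ is coded in $J$. If $J\models\mathrm{Seq}(s,i)$, then $N\models\mathrm{Seq}(s,i)$, so $f(i)=s[i]\in J$ and $i$ is standard.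

**No definable separating set.** Let $G$ be amenable, separating and definable with parameter $c$. Lemma 8 applies, since its hypotheses do not mention $n$, and gives $\varphi_k,\bar\imath^{\,k},m_k$ with (6). Choose $e_k\in\omega$ as in the proof of Lemma 9, now by (2) over $I\Delta_0+\exp$, and $q<a$ with $q[k]=\langle e_k,m_k\rangle$ for all $k\in\omega$. Formula (8) is now $\Sigma_n$, because $\mathrm{Seq}$ is $\Pi_{n-1}$ (resp. $\Delta_0$) and the remaining conjuncts are $\Sigma_1$. As before, witnesses have $m\in I=\omega$, so $k\in\omega$, $e=e_k$, $m=m_k$, $s[i]=f(i)$ for $i\le m$, and $h\cap f(k)=g_k$ by (6). Hence (8) defines $G$, and with $x\notin h$ in place of $x\in h$ it defines $J\setminus G$. So $G$ is $\Delta_n$-definable with parameters and separates, contradicting Section 7.1. ∎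

### 7.4. Conclusion of the proof of Theorem C

Let $\Theta=\mathrm{Th}(J,a)$ with $J$ from Lemma 15, and let $\mathcal T$ be given by (9) with the present $I,F,W_0,W_1$. $\Theta$ is complete and consistent and contains $B\Sigma_n+\exp$. It contains $(\Theta2)$ by Lemma 15, $(\Theta3)$ because $I^J=\omega$, and $(\Theta4)$ by Lemmas 10 and 15; Lemma 10 uses only (9), $(\Theta2)$ and $I\Delta_0+\exp$. So the standing assumption of Section 3.4 holds, and Proposition 13 gives $M\models\Theta$ of cardinality $\aleph_1$ such that $\mathcal T^M$ has no cofinal branch. Then $M\models B\Sigma_n+\exp$, and by Lemma 10 no amenable set separates in $M$. By Lemma 14, $M$ has no proper $\Sigma_{n-1}$-elementary end extension satisfying $I\Sigma_{\max(n-2,0)}$. ∎
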